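\title{A negative answer to Reich's question on set-valued contractions}

\begin{abstract}
Let $k:(0,\infty)\to[0,1)$ satisfy $\limsup_{r\to t^+}k(r)<1$ for every $t>0$.
Reich proved that a map $T$ from a complete metric space to its nonempty compact
subsets with $H(Tx,Ty)\le k(d(x,y))\,d(x,y)$ for $x\ne y$ has a fixed point, and
asked whether closed and bounded values suffice. We show that they do not,
already for $k(t)=\max\{1-t/2,\,1/2\}$. For nonincreasing $k$, closed and bounded
values suffice if and only if $\int_0^1\frac{dt}{1-k(t)}<\infty$. The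
counterexample is the completion of a tree in which every demand made by the
contractive inequality is met by a new leaf.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,d)$ be a nonempty complete metric space. We write $\mathcal{K}(X)$ for
the family of nonempty compact subsets of $X$ and $\mathcal{CB}(X)$ for the
family of nonempty closed and bounded subsets. For $a\in X$ and nonempty
$B\subseteq X$ put $d(a,B)=\inf_{b\in B}d(a,b)$. The Hausdorff metric on
$\mathcal{CB}(X)$ is
\[
H(A,B)=\max\Big\{\sup_{a\in A}d(a,B),\ \sup_{b\in B}d(b,A)\Big\}.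
\]
Thus $H(A,B)\le\varepsilon$ means that every point of either set lies at distance
at most $\varepsilon$ from the other set, and $H(\{a\},\{b\})=d(a,b)$. A point
$x$ is a \emph{fixed point} of $T:X\to\mathcal{CB}(X)$ if $x\in Tx$.

Given $k:(0,\infty)\to[0,1)$, we call $T:X\to\mathcal{CB}(X)$ a
\emph{$k$-contraction} if
\begin{equation}\label{eq:contr}
H(Tx,Ty)\le k(d(x,y))\,d(x,y)\qquad\text{for all }x,y\in X,\ x\ne y .
\end{equation}
The contraction factor depends on the distance, and \emph{Reich's condition}
\begin{equation}\label{eq:reich}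
\limsup_{r\to t^+}k(r)<1\qquad\text{for each }t\in(0,\infty)
\end{equation}
keeps it away from $1$ immediately to the right of each positive $t$. Every
continuous $k$ satisfies \eqref{eq:reich}, and so does every nonincreasing $k$,
because then the upper limit is at most $k(t)$. Nothing is required at $t=0$:
the factor may tend to $1$ at small scales.

\begin{theorem}[Reich, 1972]\label{thm:reich}
Let $k:(0,\infty)\to[0,1)$ satisfy \eqref{eq:reich}. Then every $k$-contraction
$T:X\to\mathcal{K}(X)$ on a nonempty complete metric space $X$ has a fixed point.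
\end{theorem}

In 1974 Reich asked the following question, which we take
from~\cite{modular}: \emph{does Theorem~\ref{thm:reich} remain true if $T$ takes
values in $\mathcal{CB}(X)$ instead of $\mathcal{K}(X)$?}

One would guess that it does. The natural way to find a fixed point is to follow
an orbit $x_{n+1}\in Tx_n$, choosing $x_{n+1}$ close to $x_n$. For compact values
there is a closest choice; for closed and bounded values there is an almost
closest one, and the loss can be made as small as we please. If $k\equiv q<1$ is
constant, the steps $d_n=d(x_n,x_{n+1})$ can be chosen to decrease by the factor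
$(1+q)/2$, and the orbit converges to a fixed point. Under \eqref{eq:reich} alone
the steps still tend to $0$, without any compactness. What remains is the passage
from $d_n\to0$ to the Cauchy property, and there the guess breaks down.

\begin{theorem}\label{thm:A}
Let $k(t)=1-\frac t2$ for $0<t\le1$ and $k(t)=\frac12$ for $t>1$. Then $k$
satisfies \eqref{eq:reich}, and there are a nonempty complete metric space $X$,
which is moreover bounded and separable, and a $k$-contraction
$T:X\to\mathcal{CB}(X)$ without fixed points.
\end{theorem}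

What decides the matter is how fast $k(t)$ may approach $1$ as $t\to0^+$.

\begin{theorem}\label{thm:B}
Let $k:(0,\infty)\to[0,1)$, let $\tau>0$, and let $\kappa:(0,\tau]\to[0,1)$ be
nonincreasing.
\begin{itemize}
\item[(a)] Suppose that $k$ satisfies \eqref{eq:reich}, that $k\le\kappa$ on
$(0,\tau]$, and that $\int_0^\tau\frac{dt}{1-\kappa(t)}<\infty$. Then on every
nonempty complete metric space $X$, every $k$-contraction
$T:X\to\mathcal{CB}(X)$ has a fixed point.
\item[(b)] Suppose that $k\ge\kappa$ on $(0,\tau]$ and that
$\int_0^\tau\frac{dt}{1-\kappa(t)}=\infty$. Then there are a nonempty complete,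
bounded, separable metric space $X$ and a $k$-contraction
$T:X\to\mathcal{CB}(X)$ without fixed points.
\end{itemize}
\end{theorem}

We say that $k$ has the \emph{fixed point property} if the conclusion of~(a)
holds. For instance, a function $k$ with \eqref{eq:reich} and
$\limsup_{r\to0^+}k(r)<1$ has it: take $\kappa$ constant in~(a).

\begin{corollary}\label{cor:dich}
\begin{itemize}
\item[(i)] A nonincreasing function $k:(0,\infty)\to[0,1)$ has the fixed point
property if and only if $\int_0^1\frac{dt}{1-k(t)}<\infty$.
\item[(ii)] Let $k:(0,\infty)\to[0,1)$ satisfy \eqref{eq:reich} and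
$k(t)=1-at^{b-1}$ near $0$, where $a>0$ and $b>1$. Then $k$ has the fixed point
property if and only if $b<2$.
\end{itemize}
\end{corollary}

Section~\ref{sec:orbits} proves part~(a) and shows that the integral measures the
length of the slowest orbit that \eqref{eq:contr} permits.
Section~\ref{sec:tree} builds a $k$-contraction around such an orbit,
Section~\ref{sec:nofix} shows that it has no fixed point when the integral
diverges, and Section~\ref{sec:rest} derives the remaining statements.

\section{Orbits and the integral condition}\label{sec:orbits}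

We shall use three elementary facts: $d(a,B)\le H(A,B)$ for $a\in A$; the
function $x\mapsto d(x,B)$ is $1$-Lipschitz; and it vanishes exactly on the
closure $\overline B$, with $d(x,B)=d(x,\overline B)$.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(a)}]
Take $x_0\in X$ and $x_1\in Tx_0$. Suppose that $x_{n+1}\in Tx_n$ has been
chosen, and put $d_n=d(x_n,x_{n+1})$. If $d_n=0$, then $x_n$ is a fixed point.
Otherwise
\[
d(x_{n+1},Tx_{n+1})\le H(Tx_n,Tx_{n+1})\le k(d_n)d_n .
\]
The infimum on the left need not be attained, so we give away half of the gain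
$(1-k(d_n))d_n>0$ and choose $x_{n+2}\in Tx_{n+1}$ with
\begin{equation}\label{eq:step}
d_{n+1}\le k(d_n)d_n+\tfrac12(1-k(d_n))d_n=d_n-\tfrac12(1-k(d_n))d_n .
\end{equation}
We may assume that $d_n>0$ for all $n$. Then $(d_n)$ decreases strictly to a
limit $t\ge0$. If $t>0$, then $d_n\to t^+$, and \eqref{eq:reich} gives $\eta>0$
with $1-k(d_n)\ge\eta$ for large $n$; letting $n\to\infty$ in \eqref{eq:step}
yields $t\le t-\frac12\eta t$, which is false. Hence $d_n\to0$. This is the only
use of \eqref{eq:reich}.

Choose $n_0$ with $d_n\le\tau$ for $n\ge n_0$. For such $n$ we have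
$1-k(d_n)\ge1-\kappa(d_n)$, and $1-\kappa(d_n)\ge1-\kappa(t)$ for $0<t\le d_n$
because $\kappa$ is nonincreasing. Solving \eqref{eq:step} for $d_n$, we obtain
\[
d_n\le\frac{2(d_n-d_{n+1})}{1-\kappa(d_n)}
\le2\int_{d_{n+1}}^{d_n}\frac{dt}{1-\kappa(t)} .
\]
The intervals $[d_{n+1},d_n]$ do not overlap, so
$\sum_{n\ge n_0}d_n\le2\int_0^\tau\frac{dt}{1-\kappa(t)}<\infty$. Therefore
$(x_n)$ is a Cauchy sequence, with limit $x$, say. By \eqref{eq:contr},
$H(Tx_n,Tx)\le d(x_n,x)$, and since $x_{n+1}\in Tx_n$,
\[
d(x,Tx)\le d(x,x_{n+1})+H(Tx_n,Tx)\le d(x,x_{n+1})+d(x_n,x)\to0 .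
\]
As $Tx$ is closed, $x\in Tx$.
\end{proof}

The proof explains the integral. Along an orbit that contracts no faster than
\eqref{eq:contr} requires, $d_{n+1}=k(d_n)d_n$, each step equals
$(d_n-d_{n+1})/(1-k(d_n))$, and the total length $\sum d_n$ is a Riemann sum for
$\int_0\frac{dt}{1-k(t)}$. If the integral diverges, such an orbit may have
infinite length and escape. The next example shows this, and shows why one
escaping orbit is not yet a counterexample.

\begin{example}\label{ex:line}
Let $k$ be as in Theorem~\ref{thm:A} and put $\varphi(t)=tk(t)=t-t^2/2$ for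
$0\le t\le1$. Define $d_0=1$ and $d_{n+1}=\varphi(d_n)$, so that
$d_1=\frac12$ and $d_2=\frac38$. Since $0<d_n\le1$,
\[
\frac1{d_{n+1}}=\frac{2}{d_n(2-d_n)}=\frac1{d_n}+\frac1{2-d_n}\le\frac1{d_n}+1 ,
\]
whence $d_n\ge\frac1{n+1}$ and $\sum d_n=\infty$. The points
$x_n=d_0+\dots+d_{n-1}$, $n\ge0$, tend to infinity, so they form a closed subset of
$\mathbb{R}$, and $Tx_n=\{x_{n+1}\}$ defines a map without fixed points that
satisfies \eqref{eq:contr} with equality for consecutive points. For $n<m$ with
$D=x_m-x_n\le1$, however,
\[
x_{m+1}-x_{n+1}=D-(d_n-d_m)=D-\tfrac12\sum_{j=n}^{m-1}d_j^2 ,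
\]
and \eqref{eq:contr} demands that this be at most $D-\frac12D^2$, that is,
$(d_n+\dots+d_{m-1})^2\le d_n^2+\dots+d_{m-1}^2$. This fails as soon as
$m\ge n+2$.
\end{example}

For a single-valued map, \eqref{eq:contr} bounds the distance from $x_{n+1}$ to
$x_{m+1}$. For a set-valued map it only asks that $x_{n+1}$ be close to the set
$Tx_m$. We can therefore repair Example~\ref{ex:line} by adding to $Tx_m$ a new
point at distance $\varphi(D)$ from $x_{n+1}$. The new points create new demands
and need values of their own, so the repair must be repeated forever, and by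
Theorem~\ref{thm:reich} it cannot succeed with compact values. The danger is that
the new points accumulate and that a fixed point appears in the completion.

\section{A contraction on the completion of a tree}\label{sec:tree}

All negative results follow from one theorem, whose proof occupies this section
and the next.

\begin{theorem}\label{thm:C}
Let $k:(0,\infty)\to[0,1)$ be continuous and nonincreasing with
$\int_0^1\frac{dt}{1-k(t)}=\infty$, and let $c>0$ satisfy $k(c)\ge\frac12$. Then
there are a nonempty complete separable metric space $(X,\rho)$ with $\rho\le c$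
and a $k$-contraction $T:X\to\mathcal{CB}(X)$ without fixed points.
\end{theorem}

Such numbers $c$ exist and can be taken arbitrarily small. Indeed
$k(0^+)=\sup k$ by monotonicity, and $k(0^+)<1$ would make the integrand
bounded; so $k(0^+)=1$.

\subsection*{Notation}
Put $\theta=1-k$. This function is positive and nondecreasing on $(0,\infty)$,
and $\theta\le\frac12$ on $(0,c]$. For any positive nondecreasing $\theta$ we
have $1/\theta\le1/\theta(\varepsilon)$ on $[\varepsilon,\infty)$, so the
integral can diverge only at $0$:
\begin{equation}\label{eq:div}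
\int_0^a\frac{dt}{\theta(t)}=\infty\ \text{ for some }a>0
\quad\Longrightarrow\quad
\int_0^a\frac{dt}{\theta(t)}=\infty\ \text{ for every }a>0 .
\end{equation}
On $[0,c]$ define $\varphi(0)=0$, $\varphi(t)=tk(t)$ for $t>0$, and
$\psi(t)=t-\varphi(t)$. Thus $\varphi(t)$ is the contracted distance and
$\psi(t)=t\theta(t)$, $t>0$, is the gain. The function $\varphi$ is continuous on
$[0,c]$, and
\begin{equation}\label{eq:phi}
\tfrac t2\le\varphi(t)<t,\qquad 0<\psi(t)\le\tfrac t2\qquad(0<t\le c).
\end{equation}

\subsection*{Trees}
A tree is a connected graph without cycles. Two vertices $u,v$ are joined by a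
unique path, whose vertex set we denote by $[u,v]$. If the edges have positive
lengths, the sum $d(u,v)$ of the lengths along this path is a metric on the
vertex set, and $d(u,v)=d(u,s)+d(s,v)$ for $s\in[u,v]$. Fix a root $r$. The
\emph{ancestors} of $v$ are the vertices of $[r,v]$ other than $v$; for $v\ne r$
the ancestor adjacent to $v$ is its \emph{parent}, and $v$ is a \emph{child} of
its parent. We shall use the following branching rule:
\begin{itemize}
\item[(B)] if $s\in[r,u]\cap[r,v]$ and no child of $s$ lies on both $[r,u]$ and
$[r,v]$, then $[u,v]=[u,s]\cup[s,v]$.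
\end{itemize}
Indeed, a common vertex $w\ne s$ of $[s,u]$ and $[s,v]$ would put the child of
$s$ on $[s,w]$ on both paths; so the two paths meet only at $s$, and their
concatenation is the path from $u$ to $v$.

\subsection*{The construction}
The inequality $H(Tx,Ty)\le\varphi(\rho(x,y))$ holds if every $u\in Tx$ has a
partner $v\in Ty$ within distance $\varphi(\rho(x,y))$. We meet each such demand
with a new point $v$, placed at exactly that distance from $u$ and no closer to
anything else than this forces: a new leaf of a tree. The point $v$ is made to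
serve one value $Ty$, and we record $y$ as its \emph{predecessor} $p(v)$. The
values of $T$ will be the closures of the fibers of $p$. The root needs a
predecessor other than itself, and an extra point $o$ outside the tree plays
this role. Finally, we truncate the tree metric at $c$, so that all sets are
bounded and $k$ is used only on $(0,c]$.

We construct finite sets $V_0\subset V_1\subset\cdots$ containing $o$, such that
$Y_n=V_n\setminus\{o\}$ is the vertex set of a tree with positive edge lengths
and path metric $d$, together with maps $p:Y_n\to V_n$. On $V_n$ we use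
\begin{equation}\label{eq:rho}
\rho=\min(d,c)\ \text{ on }Y_n,\qquad\rho(o,y)=c\ \text{ for }y\in Y_n .
\end{equation}
This is a metric: $\min(d,c)$ is one because $t\mapsto\min(t,c)$ is
nondecreasing and subadditive, and a triangle with vertex $o$ has two sides equal
to $c$ and the third at most $c$.
\begin{itemize}
\item Let $V_0=\{o,r\}$, with the one-vertex tree $Y_0=\{r\}$ and $p(r)=o$.
\item Given $V_n$, add for each $u\in Y_n$ and each $y\in V_n$ with $y\ne p(u)$ a
new vertex $v=v_n(u,y)$, joined to $u$ only, by an edge of length
$\varphi(\rho(p(u),y))>0$, and set $p(v)=y$. This defines $V_{n+1}$.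
\end{itemize}
Only leaves are added, so $d$, $\rho$ and $p$ at stage $n+1$ extend those at
stage $n$. Let $V=\bigcup_nV_n$, a countable set, and $Y=V\setminus\{o\}$, a tree
rooted at $r$. The \emph{birth stage} of $v\in V$ is
$\beta(v)=\min\{n:v\in V_n\}$.

\begin{example}\label{ex:tree}
Take $k$ as in Theorem~\ref{thm:A} and $c=1$, so that $\varphi(1)=\frac12$ and
$\varphi(\frac12)=\frac38$. From $V_0$ the only admissible pair is $u=y=r$, which
gives $w=v_0(r,r)$ at distance $\varphi(\rho(o,r))=\frac12$ from $r$. From
$V_1=\{o,r,w\}$ there are four pairs, and we obtain the tree of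
Figure~\ref{fig:tree}. Consider the demands between the fibers of $r$ and $w$,
where $\varphi(\rho(r,w))=\frac38$. The point $w\in p^{-1}(r)$ has its partner
$v_1(w,w)\in p^{-1}(w)$ at distance $\frac38$. The point
$v_1(r,r)\in p^{-1}(r)$ is at $\rho$-distance $1$ from both points of
$p^{-1}(w)$ in $V_2$; its partner $v_2(v_1(r,r),w)$ is born at the next stage.
The sequence $x_0=o$, $x_1=r$, $x_{n+2}=v_n(x_{n+1},x_{n+1})$ satisfies
$p(x_{n+1})=x_n$, and its steps $1,\frac12,\frac38,\dots$ are the numbers $d_n$ of
Example~\ref{ex:line}: the escaping orbit sits inside the tree.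
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\coordinate (r) at (0,0);
\coordinate (a) at (-3,-1.5);
\coordinate (b) at (-0.6,-1.5);
\coordinate (w) at (2.2,-1.5);
\coordinate (c) at (1,-3);
\coordinate (e) at (3.4,-3);
\coordinate (o) at (-3,0);
\draw (r)--(a) node[midway,above left]{$\frac12$};
\draw (r)--(b) node[midway,right]{$\frac12$};
\draw[very thick] (r)--(w) node[midway,above right]{$\frac12$};
\draw (w)--(c) node[midway,left]{$\frac12$};
\draw[very thick] (w)--(e) node[midway,right]{$\frac38$};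
\foreach \x in {r,a,b,w,c,e,o} \fill (\x) circle (1.6pt);
\node[above] at (r) {$r$};
\node[above] at (o) {$o$};
\node[below] at (a) {$v_1(r,r)$};
\node[below] at (b) {$v_1(r,w)$};
\node[right] at (w) {$\ w=v_0(r,r)$};
\node[below] at (c) {$v_1(w,o)$};
\node[below] at (e) {$v_1(w,w)$};
\end{tikzpicture}
\caption{The set $V_2$ for $\varphi(t)=t-t^2/2$ and $c=1$, with edge lengths. The
vertex $v_n(u,y)$ has parent $u$ and predecessor $y$; the root $r$ has
predecessor $o$, a point outside the tree at distance $1$ from every vertex. The
thick edges belong to the orbit $o,r,w,v_1(w,w),\dots$, in which each point is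
the predecessor of the next.}
\label{fig:tree}
\end{figure}

We shall use only the following three properties of the construction.
\begin{itemize}
\item[(P1)] For $v\in Y\setminus\{r\}$, both the predecessor and the parent of
$v$ are born before $v$: $\beta(p(v))<\beta(v)$, and $\beta(u)<\beta(v)$ for the
parent $u$. Also $p(r)=o\ne r$. Hence $p(v)\ne v$ for all $v\in Y$.
\item[(P2)] For every edge $uv$ of $Y$ we have $p(u)\ne p(v)$ and
$d(u,v)=\varphi(\rho(p(u),p(v)))$.
\item[(P3)] For $u\in Y$ and $y\in V$ there is $v\in Y$ with $p(v)=y$ and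
$\rho(u,v)\le\varphi(\rho(p(u),y))$. In particular, every fiber $p^{-1}(y)$,
$y\in V$, is nonempty.
\end{itemize}
Properties (P1) and (P2) hold because a vertex $v=v_n(u,y)$ has
$\beta(v)=n+1$, while $u,y\in V_n$ and $y=p(v)\neq p(u)$. For (P3) take $v=u$ if
$y=p(u)$, and otherwise $v=v_n(u,y)$ with $n$ so large that $u,y\in V_n$.

\subsection*{The space and the map}
Let $(\hat Y,d)$ be the completion of $(Y,d)$, let $X=\{o\}\cup\hat Y$, and define
$\rho$ on $X$ by \eqref{eq:rho} with $\hat Y$ in place of $Y_n$. As before,
$\rho$ is a metric, and $\rho\le c$. On $\hat Y$, the metrics $d$ and $\rho$ have the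
same convergent and the same Cauchy sequences. A $\rho$-Cauchy sequence in $X$
eventually has mutual distances less than $c$, so it is eventually equal to $o$
or eventually a $d$-Cauchy sequence in $\hat Y$. Hence $X$ is complete. The
countable set $V$ is dense, so $X$ is separable. From now on $H$ is the Hausdorff
metric of $(X,\rho)$.

For $y\in V$ let $T_0y$ be the closure of $p^{-1}(y)$ in $X$. It is nonempty by
(P3) and bounded since $\rho\le c$, so $T_0y\in\mathcal{CB}(X)$. To define $T$ on
the new points of $X$ we use two textbook facts. If $X$ is complete, then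
$(\mathcal{CB}(X),H)$ is a complete metric space. A nonexpansive (that is,
$1$-Lipschitz) map from a dense subset of a metric space into a complete metric
space extends to a nonexpansive map on the whole space.

\begin{proposition}\label{prop:T}
The map $T_0$ extends to a nonexpansive map $T:X\to\mathcal{CB}(X)$, and $T$ is a
$k$-contraction.
\end{proposition}

\begin{proof}
Let $x,y\in V$. By (P3), every $u\in p^{-1}(x)$ satisfies
$\rho(u,T_0y)\le\varphi(\rho(x,y))$. Since $u\mapsto\rho(u,T_0y)$ is continuous,
the bound holds for all $u\in T_0x$. Exchanging $x$ and $y$, we obtain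
$H(T_0x,T_0y)\le\varphi(\rho(x,y))\le\rho(x,y)$. By the two facts just recalled,
$T_0$ has a nonexpansive extension $T$. For $x\ne y$ in $X$ take $x_n,y_n\in V$
with $x_n\to x$ and $y_n\to y$. Then
\[
H(Tx,Ty)=\lim_nH(T_0x_n,T_0y_n)\le\lim_n\varphi(\rho(x_n,y_n))
=\varphi(\rho(x,y))=k(\rho(x,y))\rho(x,y).
\]
The second limit is where the continuity of $k$ is used.
\end{proof}

\begin{remark}
No value $T_0y$ is compact. Choose $u\in Y$ with $p(u)\ne y$ and put
$\lambda=\varphi(\rho(p(u),y))>0$. The vertices $v_n(u,y)$, for all large $n$, lie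
in $T_0y$ and have mutual distances $\min(2\lambda,c)$.
\end{remark}

\section{Absence of fixed points}\label{sec:nofix}

By (P1) no vertex lies in its own fiber, but we took closures and a completion,
and the difficulty is to exclude a fixed point among the limits. We show that a
fixed point $z$ would be the end of a ray of finite length whose predecessors
also converge to $z$. The order of birth forces these predecessors to lag behind
the ray, as in an orbit, and this lag makes the length infinite.

\subsection*{From a fixed point to a ray}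
Edge lengths are contracted distances between predecessors, and by
\eqref{eq:phi} contraction loses at most the factor $2$. So $p$ is Lipschitz;
this is one reason for the hypothesis $k(c)\ge\frac12$.

\begin{lemma}\label{lem:lip}
For $u,v\in Y$ we have $\rho(p(u),p(v))\le2d(u,v)$.
\end{lemma}

\begin{proof}
Let $u=w_0,w_1,\dots,w_n=v$ be the path from $u$ to $v$. By (P2) and
\eqref{eq:phi}, $\rho(p(w_i),p(w_{i+1}))\le2d(w_i,w_{i+1})$ for each $i$. Sum
over $i$ and use the triangle inequality for $\rho$.
\end{proof}

\begin{lemma}\label{lem:fix}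
Let $z\in Tz$. Then $z\in\hat Y\setminus Y$, and $p(v_n)\to z$ for every sequence
$(v_n)$ in $Y$ with $v_n\to z$.
\end{lemma}

\begin{proof}
Choose $x_n\in V$ with $x_n\to z$. Then
$\rho(z,p^{-1}(x_n))=\rho(z,T_0x_n)\le H(Tz,T_0x_n)\to0$, so there are $u_n\in Y$
with $p(u_n)=x_n$ and $u_n\to z$. Since $\rho(o,u_n)=c$, we have $z\ne o$, that
is, $z\in\hat Y$. If $v_n\in Y$ and $v_n\to z$, then $d(v_n,u_n)\to0$, so
$\rho(p(v_n),x_n)\to0$ by Lemma~\ref{lem:lip}, and $p(v_n)\to z$. If $z$ were in
$Y$, the constant sequence $v_n=z$ would give $p(z)=z$, contrary to (P1).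
\end{proof}

To use the order of birth we need to approach $z$ along a single path. A
\emph{ray} is a sequence $r=s_0,s_1,s_2,\dots$ in $Y$ in which $s_i$ is the
parent of $s_{i+1}$.

\begin{lemma}\label{lem:ray}
For every $z\in\hat Y\setminus Y$ there is a ray $(s_i)$ with $s_i\to z$ and
$\sum_id(s_i,s_{i+1})<\infty$.
\end{lemma}

\begin{proof}
Take $u_n\in Y$ with $d(u_n,z)\to0$, and let $S$ be the set of vertices that lie
on $[r,u_n]$ for all but finitely many $n$. Then $r\in S$, the set $S$ contains
the ancestors of its elements, and any two elements of $S$ lie on a common path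
$[r,u_n]$. Hence $S=\{s_0,s_1,\dots\}$, finite or infinite, with $s_0=r$ and
$s_i$ the parent of $s_{i+1}$.

Suppose that $S$ is finite with last vertex $s$, and let $s\in[r,u_n]$ for
$n\ge N$. We claim that for each $n\ge N$ there is $m\ge n$ with
$s\in[u_n,u_m]$. If $u_n=s$, take $m=n$. Otherwise let $s'$ be the child of $s$
on $[r,u_n]$; since $s'\notin S$, there is $m\ge n$ with $s'\notin[r,u_m]$, and
(B) gives $s\in[u_n,u_m]$. The claim yields $d(u_n,s)\le d(u_n,u_m)$, and as
$(u_n)$ is Cauchy, $u_n\to s$. Then $z=s\in Y$, a contradiction. So $(s_i)$ is a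
ray.

Let $\varepsilon>0$ and choose $N$ with $d(u_N,u_m)<\varepsilon$ for $m\ge N$;
then $d(u_N,z)\le\varepsilon$. Let $s_j$ be the last vertex of the ray on the
finite path $[r,u_N]$. For $i>j$ choose $m\ge N$ with $s_i\in[r,u_m]$. The child
of $s_j$ on $[r,u_m]$ is $s_{j+1}$, which is not on $[r,u_N]$. By (B),
$[u_N,u_m]\supseteq[s_j,u_m]\ni s_i$, so $d(u_N,s_i)\le d(u_N,u_m)<\varepsilon$
and $d(s_i,z)<2\varepsilon$ for all $i>j$. Thus $s_i\to z$. Finally,
$\sum_{i<m}d(s_i,s_{i+1})=d(r,s_m)\to d(r,z)<\infty$.
\end{proof}

\subsection*{Predecessors lag behind}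
Fix $z\in\hat Y\setminus Y$ and a ray $(s_i)$ as in Lemma~\ref{lem:ray}, and put
\[
e_i=d(s_i,s_{i+1}),\qquad\ell_i=\sum_{j\ge i}e_j,\qquad q_i=p(s_i),\qquad
\delta_i=\rho(q_i,q_{i+1}).
\]
Here $\ell_i=\lim_md(s_i,s_m)=d(s_i,z)$ is the length of the ray beyond $s_i$, and
(P2) gives $\delta_i\in(0,c]$ and $e_i=\varphi(\delta_i)$. If the ray were an
orbit, with $q_i=s_{i-1}$, we would have $d(q_i,z)=\ell_{i-1}$. In general $q_i$
need not lie on the ray, but it cannot be closer to $z$ than that.

\begin{lemma}\label{lem:lag}
If $i\ge1$ and $q_i\in Y$, then $d(q_i,z)\ge\ell_{i-1}$.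
\end{lemma}

\begin{proof}
Let $s_j$ be the last vertex of the ray on $[r,q_i]$. It is $q_i$ or an ancestor
of $q_i$, so (P1) gives $\beta(s_j)\le\beta(q_i)<\beta(s_i)$. Since
$\beta(s_0)<\beta(s_1)<\cdots$, again by (P1), we have $j\le i-1$. For $m>j$ the
child of $s_j$ on $[r,s_m]$ is $s_{j+1}\notin[r,q_i]$, so $s_j\in[q_i,s_m]$ by
(B), and $d(q_i,s_m)\ge d(s_j,s_m)$. Letting $m\to\infty$, we obtain
$d(q_i,z)\ge\ell_j\ge\ell_{i-1}$.
\end{proof}

If $q_i\to z$, the predecessors must cover the distance $\ell_{i-1}$ with steps
of total length $\sum_{j\ge i}\delta_j$, while the ray covers $\ell_i$ with the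
contracted steps $\varphi(\delta_j)$. The predecessors make up their lag
$e_{i-1}$ only through the gains $\psi(\delta_j)$. We are thus led to compare
each step with the sum of all future gains.

\begin{lemma}\label{lem:seq}
Let $\delta_i\in(0,c]$, $i\ge K$, be numbers such that the sums
$g_i=\sum_{j\ge i}\psi(\delta_j)$ are finite and $\delta_i\le g_i$ for all
$i\ge K$. Then $\sum_{i\ge K}\delta_i=\infty$.
\end{lemma}

For the function $k$ of Theorem~\ref{thm:A}, with $c=1$ and $\psi(t)=t^2/2$, this
can be seen at once. Fix $i\ge K$ and put $M=\sup_{j\ge i}\delta_j\in(0,1]$. For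
$j\ge i$ we have $\delta_j\le g_j\le g_i\le\frac M2\sum_{l\ge i}\delta_l$. Taking
the supremum over $j$ and dividing by $M$, we find
$\sum_{l\ge i}\delta_l\ge2$. Every tail of the series is at least $2$, so the
series diverges. In general we read $\sum\delta_i$ as a Riemann sum, as in
Section~\ref{sec:orbits}, now over the partition given by the numbers $g_i$. A
lower bound is needed this time, and it requires that consecutive points of the
partition be comparable.

\begin{proof}[Proof of Lemma~\ref{lem:seq}]
The $g_i$ are positive tails of a convergent series, so they decrease to $0$. By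
\eqref{eq:phi}, $g_i-g_{i+1}=\psi(\delta_i)\le\delta_i/2\le g_i/2$, whence
$g_{i+1}\ge g_i/2$. Thus $\delta_i\le g_i\le2t$ for $t\in[g_{i+1},g_i]$, and
since $\theta$ is nondecreasing,
\[
\delta_i=\frac{\psi(\delta_i)}{\theta(\delta_i)}
=\frac{g_i-g_{i+1}}{\theta(\delta_i)}
\ge\frac{g_i-g_{i+1}}{\theta(g_i)}
\ge\int_{g_{i+1}}^{g_i}\frac{dt}{\theta(2t)} .
\]
Summing over $i\ge K$ and using \eqref{eq:div}, we obtain
\[
\sum_{i\ge K}\delta_i\ge\int_0^{g_K}\frac{dt}{\theta(2t)}
=\frac12\int_0^{2g_K}\frac{ds}{\theta(s)}=\infty .\qedhere
\]
\end{proof}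

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The space $(X,\rho)$ and the $k$-contraction $T$ were constructed in
Section~\ref{sec:tree}; see Proposition~\ref{prop:T}. Suppose that $z\in Tz$. By
Lemma~\ref{lem:fix}, $z\in\hat Y\setminus Y$. Take a ray as in
Lemma~\ref{lem:ray}, with the notation introduced before Lemma~\ref{lem:lag}.
Lemma~\ref{lem:fix} gives $q_i\to z$, and \eqref{eq:phi} gives
$\delta_i\le2e_i$, so that
\begin{equation}\label{eq:sum}
\sum_i\delta_i\le2\ell_0<\infty .
\end{equation}
Choose $K\ge1$ with $\delta_i<c$ for $i\ge K$. For such $i$ the points $q_i$ and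
$q_{i+1}$ are distinct and at $\rho$-distance less than $c$, so neither is $o$,
and $\delta_i=d(q_i,q_{i+1})$. Lemma~\ref{lem:lag}, the triangle inequality and
$q_m\to z$ give
\[
\ell_{i-1}\le d(q_i,z)\le\sum_{j\ge i}\delta_j\qquad(i\ge K).
\]
On the other hand,
$\ell_i=\sum_{j\ge i}\varphi(\delta_j)=\sum_{j\ge i}\delta_j-g_i$, where
$g_i=\sum_{j\ge i}\psi(\delta_j)$ is finite by \eqref{eq:phi} and
\eqref{eq:sum}. Subtracting, we obtain $e_{i-1}=\ell_{i-1}-\ell_i\le g_i$ for
$i\ge K$. We apply this with $i+1$ in place of $i$:
\[
\delta_i=e_i+\psi(\delta_i)\le g_{i+1}+\psi(\delta_i)=g_i\qquad(i\ge K).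
\]
Now Lemma~\ref{lem:seq} contradicts \eqref{eq:sum}. Hence $T$ has no fixed point.
\end{proof}

\begin{remark}
Once $c$ is given, the divergence of the integral enters only through
Lemma~\ref{lem:seq}. If $k$ is continuous and nonincreasing with
$k(c)\ge\frac12$ but the integral converges, the construction still produces a
$k$-contraction $T$. The orbit $x_0=o$, $x_1=r$,
$x_{n+2}=v_n(x_{n+1},x_{n+1})$ has steps $d_{n+1}=\varphi(d_n)$, which satisfy
\eqref{eq:step}, and the proof of Theorem~\ref{thm:B}(a) shows that it converges
to a fixed point of $T$.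
\end{remark}

\section{The dichotomy}\label{sec:rest}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The function $k$ is continuous and nonincreasing, so it satisfies
\eqref{eq:reich}. Moreover
$\int_0^1\frac{dt}{1-k(t)}=\int_0^1\frac{2\,dt}t=\infty$ and $k(1)=\frac12$.
Apply Theorem~\ref{thm:C} with $c=1$.
\end{proof}

In Theorem~\ref{thm:B}(b) the function $\kappa$ is monotone but perhaps
discontinuous. We replace it by a continuous function that lies below $\kappa$,
so that the contractive inequality becomes stronger, yet close enough to keep the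
integral divergent. Averaging $1-\kappa$ over $[t,2t]$ achieves both.

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(b)}]
Extend $\kappa$ by $\kappa(t)=\kappa(\tau)$ for $t>\tau$ and let
$\theta=1-\kappa$, a nondecreasing function on $(0,\infty)$ with values in
$(0,1]$. Put
\[
\theta_1(t)=\frac1t\int_t^{2t}\theta(s)\,ds=\int_1^2\theta(ts)\,ds\qquad(t>0).
\]
The first expression shows that $\theta_1$ is continuous, since $\theta$ is
bounded. The second shows that $\theta_1$ is nondecreasing and that
$\theta(t)\le\theta_1(t)\le\theta(2t)$. Hence $k_1=1-\theta_1$ maps $(0,\infty)$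
into $[0,1)$, is continuous and nonincreasing, and satisfies $k_1\le\kappa$. By
\eqref{eq:div},
\[
\int_0^1\frac{dt}{1-k_1(t)}\ge\int_0^1\frac{dt}{\theta(2t)}
=\frac12\int_0^2\frac{ds}{\theta(s)}=\infty .
\]
Choose $c\le\tau$ with $k_1(c)\ge\frac12$ and apply Theorem~\ref{thm:C} to $k_1$
and $c$. All distances in the resulting space are at most $c\le\tau$, and
$k_1\le\kappa\le k$ on $(0,\tau]$. So the $k_1$-contraction without fixed points
is also a $k$-contraction.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:dich}]
(i) A nonincreasing $k$ satisfies \eqref{eq:reich}. Apply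
Theorem~\ref{thm:B} with $\tau=1$ and $\kappa=k|_{(0,1]}$: part~(a) if the
integral is finite, part~(b) if it is infinite.

(ii) Choose $\tau>0$ with $k(t)=1-at^{b-1}$ on $(0,\tau]$ and let
$\kappa=k|_{(0,\tau]}$, which is nonincreasing because $a>0$ and $b>1$. The
integral $\int_0^\tau\frac{dt}{1-\kappa(t)}=a^{-1}\int_0^\tau t^{1-b}\,dt$ is
finite if and only if $b<2$, and Theorem~\ref{thm:B} applies as in~(i).
\end{proof}

\begin{thebibliography}{1}

\bibitem{modular}
\emph{New proofs of some fixed point theorems for mappings satisfying Reich type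
contractions in modular metric spaces},
\texttt{http://nfaa.kyungnam.ac.kr/\allowbreak journal-nfaa/\allowbreak
index.php/\allowbreak NFAA/\allowbreak article/\allowbreak
download/\allowbreak 1684/1249}

\end{thebibliography}
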